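\title{Retractions of the square of the pseudo-arc onto its diagonal}

\begin{abstract}
We prove that every continuous retraction of $P\times P$ onto its diagonal, where $P$ is the pseudo-arc, is one of the maps $(x,y)\mapsto(x,x)$ and $(x,y)\mapsto(y,y)$. More generally, a continuous map from a product of two chainable continua into a hereditarily indecomposable continuum depends on at most one coordinate. The proof combines a crossing property of products of chainable continua, inherited from the square $[0,1]^2$, with the composant structure of indecomposable continua. The theorem extends to arbitrary products of continua from a class that contains all weakly chainable, all arcwise connected and all circle-like continua.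
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{continuum} is a nondegenerate compact connected metric space. A \emph{subcontinuum} of a space is a nonempty compact connected subset; it is allowed to be a single point. A continuum is \emph{decomposable} if it is the union of two proper subcontinua, and \emph{indecomposable} otherwise. It is \emph{hereditarily indecomposable} if each of its nondegenerate subcontinua is indecomposable. In such a space two subcontinua $A$ and $B$ that meet are nested, because the subcontinuum $A\cup B$ must be equal to $A$ or to $B$. In particular such a space contains no arc.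

A continuum $X$ is \emph{chainable} if for every $\varepsilon>0$ there is a continuous map $f\colon X\to[0,1]$ with $\operatorname{diam}f^{-1}(t)<\varepsilon$ for every $t\in f(X)$. Thus $X$ cannot be told apart from an interval by an observer who does not resolve distances below $\varepsilon$. The \emph{pseudo-arc} $P$ is the hereditarily indecomposable chainable continuum; it is unique up to homeomorphism. It looks like an arc at every scale and contains none.

Let $\Delta=\{(x,x):x\in P\}$ be the diagonal of $P\times P$. A \emph{retraction} $r\colon P\times P\to\Delta$ is a continuous map with $r(d)=d$ for every $d\in\Delta$. Two retractions are evident, namely $(x,y)\mapsto(x,x)$ and $(x,y)\mapsto(y,y)$. The following question is posed in \cite{problem}.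

\begin{quote}
\emph{Is every retraction of $P\times P$ onto $\Delta$ one of these two maps?}
\end{quote}

For any space $X$, a retraction of $X\times X$ onto the diagonal has the form $r(x,y)=(F(x,y),F(x,y))$, where $F\colon X\times X\to X$ is continuous and $F(x,x)=x$. So the question asks whether $P$ carries a continuous idempotent binary operation other than the two projections. Familiar spaces carry many. On $[0,1]$ there are the averages $(1-\lambda)x+\lambda y$ and the operations $\min$ and $\max$; on the unit circle in $\mathbb C$ there are the operations $z^kw^{1-k}$, $k\in\mathbb Z$.

One can argue for either answer. Since $P$ is approximated by intervals, one may try to imitate $\min$, which equals $x$ on one side of the diagonal and $y$ on the other. This would succeed if $(P\times P)\setminus\Delta$ were the disjoint union of two nonempty open sets $U$ and $U'$: the map equal to $x$ on the closed set $U\cup\Delta$ and to $y$ on the closed set $U'\cup\Delta$ would be continuous, idempotent and not a projection. On the other hand, regard $F$ as a family $F(\cdot,y)$ of self-maps of $P$ with parameter $y$. If the parameter runs through an interval, the family cannot move at all, because every path in $P$ is constant (Proposition~\ref{prop:path}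 below). This rigidity suggests that the answer is yes, but it proves nothing when the parameter space is $P$ itself, since a map $F(x,\cdot)\colon P\to P$ has no reason to be constant. Rigidity nevertheless wins.

\begin{theorem}\label{thm:retraction}
If $r\colon P\times P\to\Delta$ is a retraction, then $r(x,y)=(x,x)$ for all $(x,y)$, or $r(x,y)=(y,y)$ for all $(x,y)$.
\end{theorem}

The diagonal plays no role in the proof. We write $p_1,p_2$ for the coordinate projections of a product of two spaces.

\begin{theorem}\label{thm:main}
Let $X$ and $Y$ be chainable continua, let $Z$ be a hereditarily indecomposable continuum, and let $F\colon X\times Y\to Z$ be continuous. Then $F$ depends on at most one coordinate: $F=f\circ p_1$ for some continuous $f\colon X\to Z$, or $F=f\circ p_2$ for some continuous $f\colon Y\to Z$.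
\end{theorem}

In particular every continuous map $P\times P\to P$ has the form $f(x)$ or $f(y)$. The conclusion fails as soon as $Z$ contains an arc: map $[0,1]^2$ onto $[0,1]$ by $(x+y)/2$ and embed $[0,1]$ in $Z$.

\begin{proof}[Proof of Theorem~\ref{thm:retraction} from Theorem~\ref{thm:main}]
Write $r=(F,F)$ with $F\colon P\times P\to P$ continuous and $F(x,x)=x$. If $F$ depends only on $x$, then $F(x,y)=F(x,x)=x$. If $F$ depends only on $y$, then $F(x,y)=F(y,y)=y$.
\end{proof}

Section~\ref{sec:background} recalls the standard facts that we use. Section~\ref{sec:idea} carries out the argument on an interval and describes what has to replace each of its ingredients in a product. Sections~\ref{sec:crossings} and~\ref{sec:level} construct these replacements, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Section~\ref{sec:extension} extends it to any number of factors from a larger class of continua.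

\section{Hyperspaces, order arcs and composants}\label{sec:background}

All metrics are written $d$, and $d(z,A)=\inf_{a\in A}d(z,a)$. A product of two metric spaces carries the maximum metric.

\subsection*{Limits of compact sets}
For a compact metric space $W$, let $2^W$ be the set of nonempty closed subsets of $W$ with the Hausdorff metric
\[
d_H(A,B)=\max\Bigl(\,\max_{a\in A}d(a,B),\ \max_{b\in B}d(b,A)\Bigr).
\]
Limits of sets are always taken in this metric. The space $2^W$ is compact, so every sequence of nonempty closed sets has a convergent subsequence. If $A_k\to A$, then each point of $A$ is the limit of a sequence $a_k\in A_k$, and each cluster point of a sequence $a_k\in A_k$ lies in $A$. Hence $A_k\subset B_k$, $A_k\to A$ and $B_k\to B$ imply $A\subset B$. If $\varphi\colon W\to W'$ is continuous, then $A_k\to A$ implies $\varphi(A_k)\to\varphi(A)$, by uniform continuity. Finally, $A_k\to A$ and $B_k\to B$ imply $A_k\times B_k\to A\times B$.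

We shall build continua as limits of sets that are connected only up to a small error. A set $A$ is \emph{$\delta$-chained} if any two of its points are joined by a finite sequence of points of $A$ with consecutive distances at most $\delta$.

\begin{lemma}\label{lem:chained}
Let $A_k\in 2^W$ be $\delta_k$-chained, with $\delta_k\to0$ and $A_k\to A$. Then $A$ is connected.
\end{lemma}

\begin{proof}
Otherwise $A=B\cup B'$ with $B,B'$ nonempty, closed and at distance at least $3\eta$ for some $\eta>0$. The open $\eta$-neighborhoods $U,U'$ of $B,B'$ are at distance at least $\eta$. For large $k$ we have $d_H(A_k,A)<\eta$ and $\delta_k<\eta$. Then $A_k\subset U\cup U'$ and $A_k$ meets both sets, so some step of a $\delta_k$-chain in $A_k$ leads from $U$ to $U'$. This step has length at least $\eta>\delta_k$, a contradiction.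
\end{proof}

A connected set is $\delta$-chained for every $\delta>0$, since the points that can be reached from a given point form a relatively open and closed subset. So the lemma shows that the space $C(W)\subset 2^W$ of subcontinua of $W$ is closed, hence compact.

\subsection*{Order arcs and Whitney maps}
Let $X$ be a continuum. We use two facts about $C(X)$, for which we refer to \cite{IN}. For each $x\in X$ there is an \emph{order arc} from $\{x\}$ to $X$: a continuous map $a\mapsto K_a$ from $[0,1]$ to $C(X)$ with $K_0=\{x\}$, $K_1=X$ and $K_a\subsetneq K_{a'}$ for $a<a'$. There is also a \emph{Whitney map}: a continuous $\mu\colon C(X)\to[0,\infty)$ with $\mu(A)<\mu(B)$ whenever $A\subsetneq B$. An order arc does in $X$ what the family of intervals $[0,a]$ does in $[0,1]$, and a Whitney map does what length does.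

\subsection*{Composants}
Let $M$ be an indecomposable continuum. Call two points of $M$ equivalent if some proper subcontinuum of $M$ contains both. This relation is transitive: two proper subcontinua with a common point have a connected union, which is proper because $M$ is indecomposable. The equivalence classes are the \emph{composants} of $M$, and there is more than one of them \cite[Chapter~XI]{Nadler}. All points of a proper subcontinuum are equivalent, so
\begin{equation}\label{eq:composant}
\text{a subcontinuum of $M$ that meets two composants is equal to $M$.}
\end{equation}

\section{The argument on an interval, and what replaces it in a product}\label{sec:idea}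

\begin{proposition}\label{prop:path}
If $Z$ is hereditarily indecomposable, every continuous $f\colon[0,1]\to Z$ is constant.
\end{proposition}

\begin{proof}
Suppose that $M=f([0,1])$ is nondegenerate; then $M$ is indecomposable. The set $f([0,t])$ depends continuously on $t$, so there is a least $t$ with $f([0,t])=M$, and $t>0$. Choose $m\in M$ with $m\ne f(t)$, and choose $s<t$ so close to $t$ that $m\notin f([s,t])$. Then $f([s,t])$ is a proper subcontinuum of $M$ because it misses $m$, and $f([0,s])$ is a proper subcontinuum of $M$ by the minimality of $t$. Their union is $M$, a contradiction.
\end{proof}

This proves Theorem~\ref{thm:main} when one factor, say $Y$, is an arc: each $F(x,\cdot)$ is constant. The short proof has four ingredients: a \emph{minimal} domain $[0,t]$ with image $M$; a set $\{t\}$ whose image is proper in $M$ for an obvious reason; a slight enlargement $[s,t]$ of this set, whose image is still proper by continuity; and a set $[0,s]$, reached by the enlargement, whose image is proper by minimality.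

Replace $[0,1]$ by $P$ and the intervals $[0,t]$ by an order arc $(K_t)$. The least $t$ with $f(K_t)=M$ still exists. What is lost is $[s,t]$: since $K_t$ is indecomposable, no proper subcontinuum $J$ satisfies $K_s\cup J=K_t$. The argument has to fail, since the identity of $P$ is not constant. The point of this paper is that the lost ingredient reappears in a product, provided that $F$ depends on both coordinates.

Let $X$ and $Y$ be continua. A \emph{rectangle} is a set $R=K\times L$ with $K\in C(X)$ and $L\in C(Y)$; either factor may be a point. A subcontinuum $C\subset R$ is a \emph{horizontal crossing} of $R$ if $p_1(C)=K$, a \emph{vertical crossing} if $p_2(C)=L$, and \emph{full} in $R$ if it is both. These notions pass to limits.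

\begin{lemma}\label{lem:limits}
Let $K_j\to K$ in $C(X)$ and $L_j\to L$ in $C(Y)$. Let $C_j$ be a horizontal (vertical, full) crossing of $K_j\times L_j$, and let $C_j\to C$. Then $C$ is a horizontal (vertical, full) crossing of $K\times L$. If a continuous function $g\colon X\times Y\to\mathbb R$ is constant on each $C_j$, it is constant on $C$.
\end{lemma}

\begin{proof}
The limit $C$ is a subcontinuum of $K\times L$, and $p_1(C)=\lim p_1(C_j)$, $p_2(C)=\lim p_2(C_j)$. The set $g(C)=\lim g(C_j)$ is a limit of one-point sets.
\end{proof}

The role of the point $t$ will be played by a subcontinuum $V$ that is full in a rectangle $R$ and whose image $N=F(V)$ is proper in $M=F(R)$. To find such a $V$, we compose $F$ with a real function $u$ on $Z$ and look for a full subcontinuum in a level set of $g=u\circ F$, in a rectangle on which $g$ is not constant. A given rectangle need not contain one; the rectangle has to be found together with $V$.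

\begin{example}\label{ex:linear}
Let $X=Y=[0,1]$ and $g(x,y)=2x+y$. The subcontinua on which $g$ is constant are points and segments of slope $-2$. The rectangle $[0,a]\times[0,b]$ has such a horizontal crossing exactly when $b\ge 2a$, and such a vertical crossing exactly when $b\le 2a$. Grow the bottom side of the square to the whole square, and then shrink the square to its left side:
\[
R_s=[0,1]\times[0,s]\quad(0\le s\le1),\qquad R_s=[0,2-s]\times[0,1]\quad(1\le s\le2).
\]
Then $R_s$ has a vertical crossing in a level set for $s\in[0,3/2]$, and a horizontal one for $s\in[3/2,2]$. At $s=3/2$ there are both, and the segment from $(0,1)$ to $(1/2,0)$ is full in $R_{3/2}=[0,1/2]\times[0,1]$. For $g(x,y)=x$ the switch from vertical to horizontal happens only at $s=2$, in a rectangle on which $g$ is constant, and nothing is gained. This is how the dependence on both coordinates enters.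
\end{example}

Lemma~\ref{lem:sliding} shows that the same switch occurs for every continuous $g$ on a product of chainable continua. Given $V$, the proof of Theorem~\ref{thm:main} follows the proof of Proposition~\ref{prop:path}. The interval $[0,t]$ becomes a rectangle $R=X'\times Y'$ that is minimal among those with image $M$ and a full level subcontinuum. The interval $[0,s]$ becomes a vertical slice $\{x\}\times L$ with $L\subsetneq Y'$; its image is proper in $M$ by minimality. The interval $[s,t]$ becomes $V\cup V'$, where $V'$ is a horizontal crossing of $X'\times L$ that stays close to $V$; it meets $V$ because crossings meet, and it meets $\{x\}\times L$ because it projects onto $X'$. The two proper subcontinua of $M$ so obtained need not cover $M$. Instead we arrange that one contains $N$ and the other contains a point of a different composant; since they meet, this contradicts \eqref{eq:composant}.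

\section{Crossings}\label{sec:crossings}

Everything that we need from chainability is contained in Proposition~\ref{prop:crossing}: horizontal and vertical crossings meet, and a closed set without a horizontal crossing leaves room for a vertical one. We prove the two statements in the square and then transfer them through maps with small fibers.

\subsection*{The square}
In the next two lemmas $|\cdot|$ and $d$ denote Euclidean distance in $[0,1]^2$.

\begin{lemma}\label{lem:square-meet}
Let $C_1,C_2\subset[0,1]^2$ be compact and connected. If $C_1$ meets the left and right sides and $C_2$ meets the bottom and top sides, then $C_1\cap C_2\ne\emptyset$.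
\end{lemma}

\begin{proof}
Suppose that $C_1\cap C_2=\emptyset$. We first replace the two sets by paths. For small $\varepsilon$ the open $\varepsilon$-neighborhoods $U_1,U_2$ of $C_1,C_2$ in the square are disjoint. Each $U_i$ is a union of convex sets (disks intersected with the square), each of which meets the connected set $C_i\subset U_i$. So $U_i$ is connected; being open in the square, it is path connected. Hence there are two disjoint paths, one from left to right and one from bottom to top.

Rescale the square to $[-1,1]^2$ and write the paths as $h,v\colon[-1,1]\to[-1,1]^2$ with $h_1(\pm1)=\pm1$ and $v_2(\pm1)=\pm1$. By disjointness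
\[
\nu(s,t)=\max\bigl(|h_1(s)-v_1(t)|,\ |h_2(s)-v_2(t)|\bigr)>0,
\]
and the map
\[
G(s,t)=\frac1{\nu(s,t)}\bigl(v_1(t)-h_1(s),\ h_2(s)-v_2(t)\bigr)
\]
sends $[-1,1]^2$ continuously into its boundary. By Brouwer's fixed point theorem $G$ has a fixed point $(s,t)$, and $|s|=1$ or $|t|=1$. If $s=-1$, the first coordinate of $G(s,t)$ is $(v_1(t)+1)/\nu\ge0$; if $s=1$, it is $(v_1(t)-1)/\nu\le0$. If $t=-1$, the second coordinate is $(h_2(s)+1)/\nu\ge0$; if $t=1$, it is $(h_2(s)-1)/\nu\le0$. In each case $G(s,t)\ne(s,t)$.
\end{proof}

The second lemma is a continuous form of the fact that a game of Hex cannot end in a draw. For $k\ge1$ let $\Gamma_k$ be the graph with vertex set $\{0,\frac1k,\dots,1\}^2$ in which two vertices are adjacent if their difference is $\pm(\frac1k,0)$, $\pm(0,\frac1k)$ or $\pm(\frac1k,\frac1k)$. The Hex theorem \cite{Gale} states: if the vertex set is the union of two sets $\mathcal H$ and $\mathcal V$, then $\mathcal H$ contains a path of $\Gamma_k$ from the left side to the right side, or $\mathcal V$ contains a path from the bottom side to the top side.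

\begin{lemma}\label{lem:square-hex}
Let $E\subset[0,1]^2$ be closed, and suppose that no component of $E$ meets both the left and the right side. Then some compact connected set $T\subset[0,1]^2\setminus E$ meets the bottom and the top side.
\end{lemma}

\begin{proof}
If $E=\emptyset$, take a vertical segment. Otherwise, for each $k$ put a vertex $w$ of $\Gamma_k$ in $\mathcal H$ if $d(w,E)\le 2/k$, and in $\mathcal V$ if $d(w,E)>2/k$. Edges have length at most $\sqrt2/k$.

Suppose that for some $k$ the set $\mathcal V$ contains a path from bottom to top, and let $T$ be the corresponding polygonal path. Each point of $T$ is within $\sqrt2/(2k)<2/k$ of a vertex in $\mathcal V$, so $T$ misses $E$.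

Otherwise, for every $k$ the set $\mathcal H$ contains a path $w_0,\dots,w_n$ from left to right. Choose $e_i\in E$ with $|e_i-w_i|\le2/k$. Then $|e_i-e_{i+1}|\le(4+\sqrt2)/k<6/k$, so $A_k=\{e_0,\dots,e_n\}$ is a $\frac6k$-chained subset of $E$ with points within $2/k$ of the left side and of the right side. By Lemma~\ref{lem:chained} a subsequential limit of the $A_k$ is a connected subset of $E$, and it meets both sides. So does the component of $E$ that contains it, contrary to the hypothesis.
\end{proof}

\subsection*{Products of chainable continua}
From here to the end of Section~\ref{sec:proof}, $X$ and $Y$ are chainable continua.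

Let $K$ be a nondegenerate subcontinuum of $X$ or $Y$ and let $n\ge1$. There is a continuous \emph{surjection} $K\to[0,1]$ whose fibers have diameter less than $1/n$. Indeed, take a map of $X$ or $Y$ to $[0,1]$ with fibers of diameter less than $\min(1/n,\operatorname{diam}K)$ and restrict it to $K$. The image is a compact interval, nondegenerate because $K$ does not fit in one fiber, and we rescale it to $[0,1]$.

For a rectangle $R=K\times L$ with both factors nondegenerate, choose such surjections $f_n\colon K\to[0,1]$ and $k_n\colon L\to[0,1]$, and put
\[
\varphi_n=f_n\times k_n\colon R\to[0,1]^2 .
\]
This map is onto, and its fibers $f_n^{-1}(s)\times k_n^{-1}(t)$ have diameter less than $1/n$. Crossings of $R$ are pushed forward to crossings of the square. Pulling back is the harder direction, because the preimage of a connected set under $\varphi_n$ need not be connected. It is $\frac1n$-chained, however, and this is enough in the limit.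

\begin{lemma}\label{lem:lifting}
Let $R=K\times L$ and $\varphi_n$ be as above, and let $B\subset R$ be closed. Suppose that for infinitely many $n$ the set $\varphi_n(B)$ contains a compact connected set $D_n$ meeting the left and right sides (the bottom and top sides) of the square. Then $B$ contains a horizontal (vertical) crossing of $R$.
\end{lemma}

\begin{proof}
We treat the horizontal case; the other is obtained by exchanging the factors. Let $A_n=B\cap\varphi_n^{-1}(D_n)$, a compact set with $\varphi_n(A_n)=D_n$.

The set $A_n$ is $\frac1n$-chained. If not, there is a point of $A_n$ such that the set $A'$ of points reachable from it by $\frac1n$-chains in $A_n$ has a nonempty complement $A''=A_n\setminus A'$. Every point of $A'$ is at distance greater than $1/n$ from every point of $A''$. So both sets are open in $A_n$, hence closed in $A_n$ and compact, and no fiber of $\varphi_n$ meets both. Then $\varphi_n(A')$ and $\varphi_n(A'')$ are disjoint nonempty compact sets with union $D_n$, which contradicts the connectedness of $D_n$.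

By Lemma~\ref{lem:chained}, a subsequential limit $A$ of the $A_n$ is a subcontinuum of $B$. Let $x\in K$. The first projection of $D_n$ is connected and contains $0$ and $1$, so it is $[0,1]$. Hence there is $a_n\in A_n$ with $f_n(p_1(a_n))=f_n(x)$, and then $d(p_1(a_n),x)<1/n$. A cluster point of $(a_n)$ along the subsequence lies in $A$ and projects to $x$. Thus $p_1(A)=K$.
\end{proof}

\begin{proposition}\label{prop:crossing}
Let $R=K\times L$ be a rectangle in $X\times Y$.
\begin{enumerate}
\item[(i)] Every horizontal crossing of $R$ meets every vertical crossing of $R$.
\item[(ii)] If a closed set $E\subset R$ contains no horizontal crossing of $R$, then $R\setminus E$ contains a vertical crossing of $R$. The same holds with ``horizontal'' and ``vertical'' interchanged.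
\end{enumerate}
\end{proposition}

\begin{proof}
By symmetry we prove (ii) in the first form only.

\emph{A factor is a point.} If $K$ is a point, the only vertical crossing is $R$, and every point of $R$ is a horizontal crossing. Then (i) holds, and in (ii) the set $E$ is empty, so $R$ is the required crossing. If $L$ is a point, the only horizontal crossing is $R$, and every point of $R$ is a vertical crossing. Then (i) holds, and in (ii) we have $E\ne R$, so any point of $R\setminus E$ will do.

\emph{Both factors are nondegenerate.} (i) Suppose that a horizontal crossing $C_1$ and a vertical crossing $C_2$ are disjoint, and take $n$ with $1/n$ less than the distance between them. No fiber of $\varphi_n$ meets both, so $\varphi_n(C_1)\cap\varphi_n(C_2)=\emptyset$. The first projection of $\varphi_n(C_1)$ is $f_n(K)=[0,1]$, and the second projection of $\varphi_n(C_2)$ is $k_n(L)=[0,1]$. This contradicts Lemma~\ref{lem:square-meet}.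

(ii) If $E=\emptyset$, take $R$. Otherwise note that the crossing will be obtained as a limit, and a limit of sets that miss $E$ may meet $E$. So we first thicken $E$. Let $E^\delta=\{z\in R:d(z,E)\le\delta\}$. For some $\delta>0$ the set $E^\delta$ contains no horizontal crossing: if there were horizontal crossings $C_j\subset E^{1/j}$ for all $j$, a subsequential limit would be a horizontal crossing contained in $E$, by Lemma~\ref{lem:limits}. Fix such a $\delta$.

By Lemma~\ref{lem:lifting} with $B=E^\delta$, for all large $n$ no component of the compact set $\varphi_n(E^\delta)$ meets both the left and the right side. For these $n$, Lemma~\ref{lem:square-hex} gives a compact connected set $T_n\subset[0,1]^2\setminus\varphi_n(E^\delta)$ meeting bottom and top. Let $B=\{z\in R:d(z,E)\ge\delta\}$. As $\varphi_n$ is onto, each point of $T_n$ is the image of a point of $R\setminus E^\delta\subset B$, so $T_n\subset\varphi_n(B)$. By Lemma~\ref{lem:lifting}, the closed set $B\subset R\setminus E$ contains a vertical crossing.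
\end{proof}

\begin{remark}
Part (i) fails without chainability. In the product of two circles the sets $\{(z,z)\}$ and $\{(z,-z)\}$ are disjoint, and both are full.
\end{remark}

The next lemma supplies the substitute for the interval $[s,t]$. Let $V$ be full in $R=X'\times Y'$ and let $L\subset Y'$ be slightly smaller than $Y'$. The set $V\cap(X'\times L)$ may be disconnected and need not project onto $X'$, so it is of no direct use. But a crossing of $X'\times L$ exists close to $V$, since otherwise a vertical crossing would slip past $V$.

\begin{lemma}\label{lem:shadow}
Let $V$ be full in the rectangle $R=X'\times Y'$, let $L_j\subset Y'$ be subcontinua with $L_j\to Y'$, and let $\delta>0$. For all large $j$ there is a horizontal crossing $V'$ of $X'\times L_j$ with $d(z,V)\le\delta$ for all $z\in V'$. Every such $V'$ meets $V$.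
\end{lemma}

\begin{proof}
Suppose that for infinitely many $j$ the closed set $\{z\in X'\times L_j:d(z,V)\le\delta\}$ contains no horizontal crossing of $X'\times L_j$. For these $j$, Proposition~\ref{prop:crossing}(ii) gives a vertical crossing $C_j$ of $X'\times L_j$ all of whose points are at distance greater than $\delta$ from $V$. By Lemma~\ref{lem:limits} a subsequential limit $C$ is a vertical crossing of $R$, and its points are at distance at least $\delta$ from $V$. As $V$ is a horizontal crossing of $R$, this contradicts Proposition~\ref{prop:crossing}(i). For the last claim, $V'$ is a horizontal crossing of $R$ and $V$ is a vertical one.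
\end{proof}

\section{Full subcontinua in level sets}\label{sec:level}

Let $g\colon X\times Y\to\mathbb R$ be continuous. A subcontinuum on which $g$ is constant is called \emph{level}. In Example~\ref{ex:linear} every rectangle had a level crossing in one of the two directions. This is a general fact.

\begin{lemma}\label{lem:onecrossing}
Every rectangle $R$ has a level horizontal crossing or a level vertical crossing.
\end{lemma}

\begin{proof}
Suppose that $R$ has neither. Let $T_+$ be the set of $t\in\mathbb R$ such that $R$ has a vertical crossing on which $g>t$, and $T_-$ the set of $t$ such that $R$ has a vertical crossing on which $g<t$. Both sets are open, because $g$ attains its minimum and maximum on a crossing. Both are nonempty: the crossing $R$ itself shows that $t\in T_+$ for $t<\min_Rg$ and $t\in T_-$ for $t>\max_Rg$. They cover $\mathbb R$: the closed set $R\cap g^{-1}(t)$ contains no horizontal crossing, so by Proposition~\ref{prop:crossing}(ii) there is a vertical crossing on which $g\ne t$, and by connectedness $g>t$ on it or $g<t$ on it.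

Since $\mathbb R$ is connected, there is $t_0\in T_+\cap T_-$, with vertical crossings $C_+$ and $C_-$ on which $g>t_0$ and $g<t_0$ respectively. The set $R\cap g^{-1}(t_0)$ contains no vertical crossing, so by Proposition~\ref{prop:crossing}(ii) there is a horizontal crossing $C$ on which $g\neq t_0$. By Proposition~\ref{prop:crossing}(i), $C$ meets both $C_+$ and $C_-$. Then $g-t_0$ takes both signs on the connected set $C$ without vanishing, a contradiction.
\end{proof}

Now slide a rectangle from a horizontal slice, which has a trivial level vertical crossing, to a vertical slice, which has a trivial level horizontal crossing. Somewhere on the way both directions occur.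

\begin{lemma}\label{lem:sliding}
Let $K\times L$ be a rectangle, $x\in K$ and $y\in L$. There is a rectangle $R'\subset K\times L$ such that
\begin{enumerate}
\item[(a)] $K\times\{y\}\subset R'$ or $\{x\}\times L\subset R'$, and
\item[(b)] $R'$ contains a level subcontinuum that is full in $R'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(K_a)$ be an order arc from $\{x\}$ to $K$ and $(L_b)$ an order arc from $\{y\}$ to $L$; if $K$ or $L$ is a point, use the constant family instead. Put
\[
R_s=K\times L_s\quad(0\le s\le1),\qquad R_s=K_{2-s}\times L\quad(1\le s\le2).
\]
The two formulas agree at $s=1$, and both factors of $R_s$ depend continuously on $s$. Each $R_s$ satisfies (a): it contains $K\times\{y\}$ if $s\le1$ and $\{x\}\times L$ if $s\ge1$.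

Let $S_h$ and $S_v$ be the sets of $s\in[0,2]$ such that $R_s$ has a level horizontal, respectively vertical, crossing. They are closed: if $s_j\to s$ and $C_j$ is a level crossing of $R_{s_j}$, a subsequential limit of the $C_j$ is a level crossing of $R_s$ in the same direction, by Lemma~\ref{lem:limits}. They cover $[0,2]$ by Lemma~\ref{lem:onecrossing}. Any point of $R_0=K\times\{y\}$ is a level vertical crossing, so $0\in S_v$; any point of $R_2=\{x\}\times L$ is a level horizontal crossing, so $2\in S_h$. As $[0,2]$ is connected, there is $s\in S_h\cap S_v$. The two level crossings of $R_s$ meet by Proposition~\ref{prop:crossing}(i). So their union is connected, $g$ has the same value on both, and the union is full in $R'=R_s$.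
\end{proof}

The lemma does not say which rectangle $R'$ is. Condition (a) is the control that remains: any property that is shared by the two slices and inherited by larger sets holds for $R'$. We use this twice, once for ``$g$ is not constant'' and once for ``the image contains $M$''.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

If $F(x,\cdot)$ is constant for every $x$, then $F=f\circ p_1$ with $f=F(\cdot,y^*)$ for any fixed $y^*\in Y$, and $f$ is continuous. If $F(\cdot,y)$ is constant for every $y$, then $F=f\circ p_2$ with $f=F(x^*,\cdot)$ for any fixed $x^*\in X$. Suppose that neither holds. Then there are points with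
\[
F(x_1,y_0)\ne F(x_2,y_0),\qquad F(x_0,y_1)\ne F(x_0,y_2).
\]
By the Tietze extension theorem there is a continuous $u\colon Z\to[0,1]$ that is injective on the set of these at most four values. Put $g=u\circ F$. Then $g$ is constant neither on $X\times\{y_0\}$ nor on $\{x_0\}\times Y$. The word \emph{level} refers to this $g$.

\subsection*{Step 1: the continuum $M$}
Apply Lemma~\ref{lem:sliding} to $X\times Y$ and the points $x_0,y_0$. It gives a rectangle $R_0$ with a full level subcontinuum, and $g$ is not constant on $R_0$ because $R_0$ contains one of the two slices. Let $M=F(R_0)$. Then
\begin{equation}\label{eq:nonconstant}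
u \text{ is not constant on } M .
\end{equation}
So $M$ is a nondegenerate subcontinuum of $Z$, and therefore indecomposable. This is the only use of the hypothesis on $Z$. We have no control over which subcontinuum $M$ is, and for this reason all of them must be indecomposable.

\subsection*{Step 2: a minimal rectangle}
Let $\mathcal S$ be the set of pairs $(K,L)\in C(X)\times C(Y)$ such that $F(K\times L)=M$ and $K\times L$ contains a full level subcontinuum; we identify a pair with its rectangle. Then $R_0\in\mathcal S$. The set $\mathcal S$ is closed: if $K_j\to K$ and $L_j\to L$ with $K_j\times L_j\in\mathcal S$, then $F(K\times L)=\lim F(K_j\times L_j)=M$, and a subsequential limit of full level subcontinua is full and level in $K\times L$ by Lemma~\ref{lem:limits}. Here the function $u$ earns its place: the condition ``$F(V)\ne M$'' would not survive a limit, but ``$u$ is constant on $F(V)$'' does.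

So $\mathcal S$ is compact. Let $\mu_X,\mu_Y$ be Whitney maps and choose $R=X'\times Y'\in\mathcal S$ minimizing $\mu_X(X')+\mu_Y(Y')$. If $K\times L\subsetneq R$, then $K\subset X'$ and $L\subset Y'$ with at least one inclusion strict, so the sum for $K\times L$ is smaller. Hence
\begin{equation}\label{eq:minimal}
\text{no rectangle properly contained in $R$ belongs to $\mathcal S$.}
\end{equation}

Let $V$ be a full level subcontinuum of $R$ and $N=F(V)$. Since $u$ is constant on $N$, \eqref{eq:nonconstant} shows that $N$ is a proper subcontinuum of $M$. In particular $V\ne R$, so $Y'$ is nondegenerate: if $Y'$ were a point, the only full subcontinuum of $R$ would be $R$.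

By \eqref{eq:composant}, $N$ lies in one composant of $M$. Let $Q$ be a different composant, so that $N\cap Q=\emptyset$. Choose $(x,y)\in R$ with $q=F(x,y)\in Q$.

\subsection*{Step 3: short vertical slices through $(x,y)$ map into $Q$}
First consider the whole horizontal slice. Since $p_2(V)=Y'$ contains $y$, the slice $X'\times\{y\}$ meets $V$. Its image is a subcontinuum of $M$ that meets $N$ and contains $q$, so \eqref{eq:composant} gives
\begin{equation}\label{eq:horizontal}
F(X'\times\{y\})=M .
\end{equation}
We claim that
\begin{equation}\label{eq:vertical}
F(\{x\}\times L)\subset Q\quad\text{for every subcontinuum $L$ with } y\in L\subsetneq Y'.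
\end{equation}
The set $F(\{x\}\times L)$ is a subcontinuum of $M$ containing $q$, so by \eqref{eq:composant} it suffices to show that it is not $M$. Suppose that $F(\{x\}\times L)=M$. Apply Lemma~\ref{lem:sliding} to the rectangle $X'\times L$ and the points $x,y$. The resulting rectangle $R'$ contains $X'\times\{y\}$ or $\{x\}\times L$, and both have image $M$, by \eqref{eq:horizontal} and by assumption. As $R'\subset R$, we get $F(R')=M$, and so $R'\in\mathcal S$. But $R'\subset X'\times L\subsetneq R$, contrary to \eqref{eq:minimal}. This proves \eqref{eq:vertical}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]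
\fill[gray!15] (0,0.5) rectangle (5,3.5);
\draw (0,0) rectangle (5,4);
\draw[very thick] (0,4) .. controls (1.6,3.9) and (1.0,0.2) .. (3,0.2) -- (5,0);
\draw[thick,dashed] (0,3.45) .. controls (1.3,3.4) and (1.4,0.75) .. (3,0.7) -- (5,0.6);
\draw[thick] (3.9,0.5) -- (3.9,3.5);
\draw[dotted,thick] (0,2.4) -- (5,2.4);
\fill (3.9,2.4) circle (1.6pt) node[above right] {$(x,y)$};
\node at (0.95,3.76) {$V$};
\node at (2.6,1.15) {$V'$};
\node[right] at (3.9,1.45) {$\{x\}\times L$};
\node[above] at (2.6,2.4) {$X'\times\{y\}$};
\node[below] at (2.5,0) {$X'$};
\node[left] at (0,2) {$Y'$};
\draw[|-|] (5.3,0.5) -- (5.3,3.5) node[midway,right] {$L$};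
\end{tikzpicture}
\caption{The minimal rectangle $X'\times Y'$, with both factors drawn as intervals. The continuum $V$ projects onto both factors. The slice $\{x\}\times L$ misses $V$, because the two sets map into different composants of $M$. The continuum $V'$ crosses the shaded rectangle $X'\times L$ horizontally, stays close to $V$, and meets both $V$ and $\{x\}\times L$.}
\label{fig:final}
\end{figure}

\subsection*{Step 4: joining two composants}
By \eqref{eq:vertical} the slices $\{x\}\times L$ miss $V$, although they fill $\{x\}\times Y'$ in the limit $L\to Y'$. We bridge the gap with a set whose image is still proper in $M$; see Figure~\ref{fig:final}.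

Choose $m\in M\setminus N$; then $d(m,N)>0$. By uniform continuity there is $\delta>0$ such that $d(F(z),F(z'))<d(m,N)$ whenever $d(z,z')\le\delta$. If $d(z,V)\le\delta$, take $z'\in V$ with $d(z,z')\le\delta$; then $F(z')\in N$, so $d(F(z),N)<d(m,N)$ and $F(z)\ne m$.

Let $(L_b)$ be an order arc from $\{y\}$ to the continuum $Y'$. For $b<1$ we have $y\in L_b\subsetneq Y'$, and $L_b\to Y'$ as $b\to1$. Lemma~\ref{lem:shadow}, applied to the sequence $L_{1-1/j}$, gives a subcontinuum $L$ with $y\in L\subsetneq Y'$ and a horizontal crossing $V'$ of $X'\times L$ that lies within $\delta$ of $V$ and meets $V$. Then $T=F(V\cup V')$ is a subcontinuum of $M$ that contains $N$ and misses $m$. Since $p_1(V')=X'$ contains $x$, there is a point $(x,l)\in V'$ with $l\in L$, and $F(x,l)\in Q$ by \eqref{eq:vertical}. So $T$ meets $Q$ and the composant that contains $N$, while $T\ne M$. This contradicts \eqref{eq:composant}, and Theorem~\ref{thm:main} is proved. \hfill$\square$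

\section{More factors and more general factors}\label{sec:extension}

The conclusion of Theorem~\ref{thm:main} passes to continuous images of the factors, it propagates along chains of overlapping subcontinua, and it extends from dense sets by continuity. The following class is what these three operations reach.

A continuum is \emph{weakly chainable} if it is a continuous image of a chainable continuum. A \emph{chain} is a finite sequence of sets $A_1,\dots,A_k$ with $A_i\cap A_{i+1}\ne\emptyset$ for $i<k$. Let $\mathcal W$ be the class of continua $X$ that have a dense subset $X_0$ such that any two distinct points of $X_0$ lie in the union of a chain of nondegenerate weakly chainable subcontinua of $X$.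

\begin{example}
The class $\mathcal W$ contains the following continua.
\begin{enumerate}
\item[(a)] \emph{Weakly chainable continua}, in particular chainable ones: take $X_0=X$ and the chain consisting of $X$ alone.
\item[(b)] \emph{Arcwise connected continua}: take $X_0=X$ and an arc joining the two points.
\item[(c)] \emph{Circle-like continua}, that is, continua that for every $\varepsilon>0$ map onto the circle with fibers of diameter less than $\varepsilon$; examples are the solenoids and the pseudo-circle. A proper nondegenerate subcontinuum $A$ of such an $X$ is chainable: fix $w\in X\setminus A$; if the fibers of $f$ have diameter less than $\varepsilon\le d(w,A)$, then $f(A)$ misses $f(w)$, and the circle without a point embeds in $[0,1]$. Fix $p\in X$ and let $X_0$ be the union of all proper subcontinua containing $p$. It is dense, because it contains the members $K_a$, $a<1$, of an order arc from $\{p\}$ to $X$, and $K_a\to X$. Each point of $X_0$ other than $p$ lies with $p$ in a proper nondegenerate subcontinuum, so two distinct points of $X_0$ lie in a chain with one or two links.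
\end{enumerate}
\end{example}

A product $\prod_{i\in I}X_i$ carries the product topology, and $p_j$ is the projection onto $X_j$. For uncountable $I$ the product is not metrizable; we use only that the points differing from a given point in finitely many coordinates form a dense set.

\begin{theorem}\label{thm:products}
Let $(X_i)_{i\in I}$ be any nonempty family of continua in $\mathcal W$, let $Z$ be a hereditarily indecomposable continuum, and let $F\colon\prod_iX_i\to Z$ be continuous. Then $F=f\circ p_j$ for some $j\in I$ and some continuous $f\colon X_j\to Z$.
\end{theorem}

\begin{proof}
As at the start of Section~\ref{sec:proof}, a continuous map that depends only on one coordinate factors through a continuous $f$, namely its restriction to a slice. We also use the following observation: if a map $G$ on $A\times B$ depends on at most one coordinate and $G(\cdot,b_0)$ is nonconstant for some $b_0$, then $G$ depends only on the first coordinate, so $G(\cdot,b)=G(\cdot,b_0)$ for all $b\in B$.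

\emph{Two weakly chainable factors $X,Y$.} Let $\alpha\colon\tilde X\to X$ and $\beta\colon\tilde Y\to Y$ be continuous surjections from chainable continua. By Theorem~\ref{thm:main}, $F\circ(\alpha\times\beta)$ depends on at most one coordinate, say only on the first. Given $x\in X$ and $y,y'\in Y$, choose preimages $\tilde x,\tilde y,\tilde y'$; then $F(x,y)=F(\alpha(\tilde x),\beta(\tilde y))=F(\alpha(\tilde x),\beta(\tilde y'))=F(x,y')$.

\emph{Two factors $X,Y\in\mathcal W$.} Let $X_0,Y_0$ be the dense sets from the definition, and suppose that $F$ depends on both coordinates. The set of triples $(x_1,x_2,y_0)$ with $F(x_1,y_0)\ne F(x_2,y_0)$ is open and nonempty, so it contains a triple in $X_0\times X_0\times Y_0$. For the same reason there is $(x_0,y_1,y_2)\in X_0\times Y_0\times Y_0$ with $F(x_0,y_1)\ne F(x_0,y_2)$.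

Call a finite family of sets \emph{linked} if any two members are the ends of a chain of members. The links of a chain form a linked family, and two linked families whose unions share a point form a linked family together. Take a chain for the pair $x_1\neq x_2$ and, if $x_0\ne x_1$, a chain for the pair $x_0,x_1$. This yields a linked family $\mathcal A$ of nondegenerate weakly chainable subcontinua of $X$ whose union contains $x_0,x_1,x_2$. The pairs $y_1,y_2$ and $y_0,y_1$ yield such a family $\mathcal B$ in $Y$ whose union contains $y_0,y_1,y_2$. By the previous case, $F$ depends on at most one coordinate on $A\times B$ for all $A\in\mathcal A$ and $B\in\mathcal B$.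

A function that is constant on each member of a linked family is constant on the union. Hence $\psi=F(\cdot,y_0)|_{A^*}$ is nonconstant for some $A^*\in\mathcal A$. Let $y_0\in B\in\mathcal B$. By the observation, $F(\cdot,b)|_{A^*}=\psi$ for all $b\in B$. If $B'\in\mathcal B$ meets $B$ in a point $b_0$, then $F(\cdot,b_0)|_{A^*}=\psi$ is nonconstant, and the observation gives $F(\cdot,b)|_{A^*}=\psi$ for all $b\in B'$. Following chains in $\mathcal B$, we see that $F(\cdot,b)|_{A^*}$ is nonconstant for every $b$ in the union of $\mathcal B$. Exchanging the roles of the factors and starting from $x_0$, we find $B^*\in\mathcal B$ such that $F(a,\cdot)|_{B^*}$ is nonconstant for every $a$ in the union of $\mathcal A$. On $A^*\times B^*$ the map $F$ then depends on both coordinates, a contradiction.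

\emph{Arbitrary products.} If $F$ is constant or $I$ has one element, there is nothing to prove. Otherwise fix a point $w$. By density and continuity, $F(w')\ne F(w)$ for some $w'$ that differs from $w$ in finitely many coordinates. Pass from $w$ to $w'$ by changing one coordinate at a time; at some step the value of $F$ changes. So there are $j\in I$ and $c\in\prod_{i\ne j}X_i$ such that the map $\phi_c\colon X_j\to Z$, $\phi_c(t)=F(t,c)$, is nonconstant.

Let $c'$ differ from $c$ in a single coordinate $k\ne j$. Fix all coordinates other than $j$ and $k$ as in $c$, and let $G\colon X_j\times X_k\to Z$ be the resulting map. By the previous case $G$ depends on at most one coordinate, and $G(\cdot,c_k)=\phi_c$ is nonconstant, so $\phi_{c'}=G(\cdot,c'_k)=\phi_c$. By induction $\phi_{c'}=\phi_c$ whenever $c'$ differs from $c$ in finitely many coordinates. For fixed $t\in X_j$, the continuous map $c'\mapsto F(t,c')$ equals $\phi_c(t)$ on a dense set, hence everywhere. Thus $F=\phi_c\circ p_j$.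
\end{proof}

\begin{corollary}
For every nonempty index set $I$, the continuous retractions of $P^I$ onto its diagonal are exactly the maps $(x_i)_{i\in I}\mapsto(x_j)_{i\in I}$, $j\in I$. The same holds with $P$ replaced by any hereditarily indecomposable member of $\mathcal W$, for example the pseudo-circle.
\end{corollary}

\begin{proof}
Let $X\in\mathcal W$ be hereditarily indecomposable. The listed maps are retractions. Conversely, let $r$ be a retraction of $X^I$ onto the diagonal and let $F\colon X^I\to X$ be the common value of the coordinates of $r$. By Theorem~\ref{thm:products}, $F=f\circ p_j$, and evaluating at the point with all coordinates equal to $x$ gives $f(x)=x$.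
\end{proof}

The last corollary returns to the view of $F$ as a family of self-maps: a family parametrized by a member of $\mathcal W$ cannot move if one of its maps is nonconstant.

\begin{corollary}
Let $C\in\mathcal W$ and let $H\colon P\times C\to P$ be continuous. If $H(\cdot,s)$ is nonconstant for some $s\in C$, then $H(\cdot,c)=H(\cdot,s)$ for all $c\in C$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:products}, $H$ depends on at most one coordinate. It does not depend only on the second, because $H(\cdot,s)$ is nonconstant.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Commentationes Mathematicae Universitatis Caroline},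
\texttt{https://www.dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 143195/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 53-2012-4\_10.pdf}

\bibitem{Gale}
Gale, Amer. Math. Monthly \textbf{86} (1979).

\bibitem{IN}
Illanes and Nadler, \emph{Hyperspaces}.

\bibitem{Nadler}
Nadler, \emph{Continuum Theory}.

\end{thebibliography}
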